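\title{Uniformly distributed $\beta$-Halton sequences need not have low discrepancy}

\begin{abstract}
A $\beta$-Halton sequence is built from the digit expansions of $n$ with respect to $s$ linear recurrences $G_k=b(G_{k-1}+\dots+G_{k-d})$, in the same way in which the classical Halton sequence is built from $q$-ary expansions. It has been asked whether such a sequence, once it is uniformly distributed modulo $1$, satisfies $D_N^*\ll(\log N)^s/N$. We show that the answer is no in every dimension $s\ge2$. For the planar sequence attached to $\boldsymbol\beta=\bigl(2,\frac{3+\sqrt{21}}2\bigr)$, which is uniformly distributed, one has $ND_N^*\ge cN^{\theta}$ for infinitely many $N$, with an explicit $\theta>\frac14$. More generally, for a uniformly distributed $\beta$-Halton sequence a fixed power of $N$ is lost as soon as one coordinate has parameters $b_j,d_j\ge2$ and another has $b_i\ge2$. In particular, when all $b_i\ge2$ and $s\ge2$, only the classical Halton sequences have low discrepancy. For multinacci bases ($b_j=1$, $d_j\ge2$) paired with a coordinate having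 $b_i$ even we obtain $ND_N^*\ge c(\log N)^{d_j-1}$ for infinitely many $N$. The proofs study sums of $\zeta^n$, for a root of unity $\zeta$, over integers $n$ with prescribed lowest digits. These sums obey linear recurrences with periodic coefficients; for $b_j\ge2$ the matrix of one period has a large eigenvalue, and for $b_j=1$ the sums can still grow polynomially in $\log N$.
\end{abstract}

\section{Introduction}

\subsection{The sequences and the question}

Reflecting the $q$-ary digits of $n$ at the radix point gives the van der Corput sequence $\phi_q(n)$. Its points fill $[0,1)$ very evenly, because its first $k$ digits, which fix $\phi_q(n)$ up to $q^{-k}$, are those of the residue of $n$ modulo $q^k$. If $q_1,\dots,q_s$ are pairwise coprime, the Chinese remainder theorem makes the coordinates of $(\phi_{q_1}(n),\dots,\phi_{q_s}(n))$ behave independently; this is the Halton sequence. We study what happens when powers of $q$ are replaced by linear recurrences.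

Fix integers $b,d\ge1$ with $(b,d)\ne(1,1)$. The \emph{base sequence} $G=(G_k)_{k\ge0}$ of the system $(b,d)$ is
\begin{align}
G_0&=1,\qquad G_k=b\,(G_{k-1}+\dots+G_0)+1\quad(1\le k<d),\label{eq:Gstart}\\
G_k&=b\,(G_{k-1}+\dots+G_{k-d})\quad(k\ge d).\label{eq:Grec}
\end{align}
The greedy algorithm gives each integer $n\ge0$ a unique $G$-adic expansion $n=\sum_{j\ge0}\varepsilon_j(n)G_j$ with non-negative integer digits. The function $x\mapsto b(x^{-1}+\dots+x^{-d})$ is strictly decreasing for $x>0$ and equals $bd>1$ at $x=1$. So there is exactly one $\beta>0$ with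
\begin{equation}\label{eq:beta}
1=b\,(\beta^{-1}+\dots+\beta^{-d}),
\end{equation}
and $\beta>1$; it is the dominating root of $x^d-bx^{d-1}-\dots-b$. The \emph{$\beta$-van-der-Corput sequence} is
\[
\phi_\beta(n)=\sum_{j\ge0}\varepsilon_j(n)\,\beta^{-j-1}.
\]
For $d=1$ and $b=q\ge2$ we have $G_k=q^k$ and $\beta=q$, the classical case. For $b=1$, $d=2$ the base sequence is $1,2,3,5,8,\dots$, the expansion is the Zeckendorf expansion, and $\beta$ is the golden mean $\varphi=\frac{1+\sqrt5}2$.

Now take $s$ systems $(b_i,d_i)\neq(1,1)$, with base sequences $G^{(i)}$, digits $\varepsilon^{(i)}_k(n)$ and roots $\beta_i$. For $\boldsymbol\beta=(\beta_1,\dots,\beta_s)$ the \emph{$\beta$-Halton sequence} is $\Phi_{\boldsymbol\beta}(n)=(\phi_{\beta_1}(n),\dots,\phi_{\beta_s}(n))$. Its quality is measured by the star discrepancy: for a sequence $(x_n)_{n\ge0}$ in $[0,1)^s$,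
\[
D_N^*(x_n)=\sup_J\left|\frac{\#\{0\le n<N:\ x_n\in J\}}N-\lambda_s(J)\right|,
\]
where $J$ runs over the anchored boxes $\prod_{i=1}^s[0,t_i)\subseteq[0,1)^s$ and $\lambda_s$ is Lebesgue measure. The sequence is uniformly distributed (u.d.) modulo $1$ if and only if $D_N^*\to0$. We call it \emph{low-discrepancy} if $D_N^*\ll(\log N)^s/N$ for $N\ge2$.

The following results are known.
\begin{enumerate}
\item[(K1)] $D_N^*(\phi_\beta(n))\ll(\log N)/N$ for every system.
\item[(K2)] If $q_1,\dots,q_s\ge2$ are pairwise coprime, then $D_N^*\ll(\log N)^s/N$ for $(\phi_{q_1}(n),\dots,\phi_{q_s}(n))$.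
\item[(K3)] $\Phi_{\boldsymbol\beta}$ is u.d.\ modulo $1$ provided that the $b_i$ are pairwise coprime and $\beta_i^k/\beta_j^l\notin\mathbb Q$ for all $k,l\ge1$ and $i\ne j$.
\item[(K4)] If $q_1,\dots,q_s\ge2$ are pairwise coprime, then $D_N^*\ll N^{\varepsilon-1}$ for every $\varepsilon>0$ for the sequence $(\phi_{q_1}(n),\dots,\phi_{q_s}(n),\phi_\varphi(n))$.
\end{enumerate}
Our proofs use (K2) and (K3). While (K3) gives uniform distribution without a rate, in the cases (K1), (K2) and (K4) the discrepancy is of low-discrepancy order, or nearly so. The following question is posed in \cite{VdCH}.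

\begin{quote}
\emph{Suppose that the $\beta$-Halton sequence $\Phi_{\boldsymbol\beta}$ is uniformly distributed modulo $1$. Is it a low-discrepancy sequence, with an implied constant depending only on $\boldsymbol\beta$?}
\end{quote}

For $s=1$ the answer is yes, by (K1). We show that it is no for every $s\ge2$.

\subsection{Results}

\begin{theorem}\label{thm:example}
Let $s\ge2$. Take $(b_1,d_1)=(2,1)$, $(b_2,d_2)=(3,2)$ and, for $3\le i\le s$, $(b_i,d_i)=(p_i,2)$, where $p_2:=3$ and the $p_i$ are primes with $p_{i+1}>p_i+4$ for $2\le i<s$. Then $\Phi_{\boldsymbol\beta}$ is u.d.\ modulo $1$. With $\beta=\frac{3+\sqrt{21}}2$ and $G$ the base sequence of $(3,2)$, for all $j\ge1$ and $N=G_{3j+1}$,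
\[
N\,D_N^*(\Phi_{\boldsymbol\beta})\ \ge\ 3^{\,j-1}\ \ge\ \tfrac13\,4^{-\theta}N^{\theta},\qquad \theta=\frac{\log3}{3\log\beta}=0.274\ldots>\tfrac14 .
\]
Hence $D_N^*\ll(\log N)^s/N$ fails, and so does $D_N^*\ll N^{\varepsilon-1}$ for every $\varepsilon<\theta$.
\end{theorem}

The loss of a power of $N$ is not special to this example.

\begin{theorem}\label{thm:power}
Let $s\ge2$ and let $\Phi_{\boldsymbol\beta}$ be a u.d.\ $\beta$-Halton sequence for which there are $i\ne j$ with $b_i\ge2$, $b_j\ge2$ and $d_j\ge2$. Let $\ell$ be a prime divisor of $b_i$. Then $\ell\nmid b_j$ and $G^{(j)}$ is purely periodic modulo $\ell$. Let $p$ be its period and $z$ the number of $k\in\{0,\dots,p-1\}$ with $\ell\mid G^{(j)}_k$. Then $z\ge d_j-1$, and there are $c>0$ and infinitely many $N$ with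
\[
N\,D_N^*(\Phi_{\boldsymbol\beta})\ge c\,N^{\eta},\qquad \eta=\frac{z\,\log b_j}{(d_j-1)\,p\,\log\beta_j}\ \ge\ \frac{\log b_j}{p\log\beta_j}>0 .
\]
\end{theorem}

\begin{corollary}\label{cor}
\begin{enumerate}
\item[(a)] Let $s\ge2$ and let all $b_i\ge2$. The following are equivalent: \textup{(i)} $D_N^*(\Phi_{\boldsymbol\beta})\ll(\log N)^s/N$; \textup{(ii)} $D_N^*(\Phi_{\boldsymbol\beta})\ll_\varepsilon N^{\varepsilon-1}$ for all $\varepsilon>0$; \textup{(iii)} $d_1=\dots=d_s=1$ and the $b_i$ are pairwise coprime, that is, $\Phi_{\boldsymbol\beta}$ is a classical Halton sequence.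
\item[(b)] Let $q\ge2$, and let $\beta$ come from a system $(b,d)$ with $d\ge2$. Then $(\phi_q,\phi_\beta)$ is u.d.\ if and only if $\gcd(q,b)=1$. If moreover $b\ge2$, it is never low-discrepancy.
\end{enumerate}
\end{corollary}

The condition $b_j\ge2$ in Theorem~\ref{thm:power} excludes the multinacci bases $G_k=G_{k-1}+\dots+G_{k-d}$. For these a weaker bound still rules out low discrepancy when $d$ is large.

\begin{theorem}\label{thm:multinacci}
Let $\Phi_{\boldsymbol\beta}$ be a $\beta$-Halton sequence with indices $i\ne j$ such that $b_i$ is even, $b_j=1$ and $d_j=d\ge2$. Then $N\,D_N^*(\Phi_{\boldsymbol\beta})\ge c(\log N)^{d-1}$ for infinitely many $N$, with some $c>0$. So if $\Phi_{\boldsymbol\beta}$ is u.d.\ and $d\ge s+2$, it is not low-discrepancy. For example, $(\phi_2,\phi_\beta)$ with $b=1$ and any $d\ge4$ is u.d.\ and not low-discrepancy.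
\end{theorem}

\subsection{The idea}

Consider the planar sequence of Theorem~\ref{thm:example}. Its first coordinate knows the parity of $n$: $n$ is even if and only if $\phi_2(n)<\frac12$. Its second coordinate knows the lowest digit of $n$ in the base $G=(1,4,15,57,216,\dots)$: we have $\varepsilon_0(n)=0$ if and only if $\phi_\beta(n)<1/\beta$. So the discrepancy controls the signed count
\begin{equation}\label{eq:Bk}
B_k=\sum_{n<G_k,\ \varepsilon_0(n)=0}(-1)^n .
\end{equation}
If the second coordinate were an ordinary $\phi_q$ with $q$ odd, the condition $\varepsilon_0(n)=0$ would mean $q\mid n$, the signs would alternate along the multiples of $q$, and the count would be $0$ or $1$. In the base $G$ the integers with $\varepsilon_0(n)=0$ do not form an arithmetic progression, and the signs can pile up. Here is the first instance. The expansions of the $n<216=G_4$ are the strings $(\varepsilon_0,\varepsilon_1,\varepsilon_2,\varepsilon_3)$ with digits in $\{0,1,2,3\}$ and no two adjacent $3$'s (Lemma~\ref{lem:strings} below). Since $G_1=4$ is even and $G_2=15$,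 $G_3=57$ are odd, a string with $\varepsilon_0=0$ counts with the sign $(-1)^{\varepsilon_2+\varepsilon_3}$. Let $(\varepsilon_1,\varepsilon_2)$ be any admissible pair and let $\varepsilon_3$ run freely through $0,1,2,3$: the four signs cancel. But $\varepsilon_3=\varepsilon_2=3$ is forbidden, so the three strings with $\varepsilon_3=\varepsilon_2=3$ and $\varepsilon_1\in\{0,1,2\}$ have to be taken away again. Each of them has sign $+1$. Hence $B_4=-3$. This repeats: $B_{3j+1}=(-3)^j$, while $G_{3j+1}$ grows only like $\beta^{3j}$.

For Theorem~\ref{thm:power} we fix a prime $\ell\mid b_i$ and an $\ell$-th root of unity $\zeta\neq1$ and sum $\zeta^n$ over the $n<G_k$ with prescribed lowest digits in system $j$. As functions of $k$, these sums satisfy a linear recurrence of order $d=d_j$ with coefficients that are periodic in $k$. Let $M$ be the $d\times d$ matrix that carries the recurrence through one period. Without a condition on the digits the sums are geometric, hence bounded and periodic; this produces the eigenvalue $1$ of $M$. The determinant of $M$, however,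 has modulus at least $b_j^{\,d-1}$ for a suitable $\zeta$. So another eigenvalue must be large, and it remains to see that the digit conditions detect it.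

For $b_j=1$ the determinant has modulus $1$ and forces no growth. With $\zeta=-1$, however, the sums can be computed exactly, and some of them grow like $k^{d-2}$. Adding up such sums over many scales $k$ with equal signs gives the bound of Theorem~\ref{thm:multinacci}.

\section{Admissible strings, recursions, cylinder intervals}\label{sec:prelim}

In this section we fix one system $(b,d)\ne(1,1)$.

\subsection{The base sequence and its strings}

Subtracting consecutive instances of \eqref{eq:Gstart} and \eqref{eq:Grec} gives
\begin{equation}\label{eq:Gfacts}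
\begin{gathered}
G_k=(b+1)^k\ (0\le k<d),\qquad G_d=(b+1)G_{d-1}-1,\\
G_k=(b+1)G_{k-1}-b\,G_{k-d-1}\ (k\ge d+1).
\end{gathered}
\end{equation}
In particular $G_k\le(b+1)G_{k-1}$ for all $k\ge1$. The sequence is strictly increasing: for $k<d$ by \eqref{eq:Gfacts}, and for $k\ge d$ because in \eqref{eq:Grec} either $b\ge2$ or there are at least two summands. Since $\beta^k=b(\beta^{k-1}+\dots+\beta^{k-d})$ by \eqref{eq:beta}, induction gives $G_k\le C\beta^k$ with $C=\max_{k<d}G_k\beta^{-k}$.

Let $\mathcal A_k$ be the set of strings $\varepsilon=(\varepsilon_0,\dots,\varepsilon_{k-1})\in\{0,\dots,b\}^k$ that do not contain $d$ consecutive entries equal to $b$. Such strings are called \emph{admissible}. For $b=1$, $d=2$ these are the Zeckendorf strings without two adjacent $1$'s; for $d=1$ the digit $b$ does not occur. We write $\langle\varepsilon\rangle=\sum_{h<k}\varepsilon_hG_h$. The \emph{top} of a string is its last entry $\varepsilon_{k-1}$.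

We use two ways of cutting off the top of a string. First, let $k\ge d$. Among the top $d$ entries of $\varepsilon\in\mathcal A_k$ at least one is not $b$. So, read from the top, $\varepsilon$ is uniquely of the form
\begin{equation}\label{eq:topcut}
\underbrace{b,\dots,b}_{i-1},\ c,\ \text{followed by an element of }\mathcal A_{k-i},\qquad 1\le i\le d,\ 0\le c<b .
\end{equation}
Conversely every such string is admissible, because the entry $c<b$ interrupts all runs of $b$'s. Second, for $k\ge d+1$ the set $\mathcal A_k$ arises from the strings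
\begin{equation}\label{eq:freetop}
\text{an arbitrary top entry in }\{0,\dots,b\}\text{, followed by an element of }\mathcal A_{k-1}
\end{equation}
by removing those whose top $d$ entries all equal $b$. In a string that is removed, the entry at position $k-d-1$ is some $c<b$, since otherwise the lower part would already contain $d$ consecutive $b$'s. Below it stands an arbitrary element of $\mathcal A_{k-d-1}$.

\begin{lemma}\label{lem:strings}
For every $k\ge0$ the map $n\mapsto(\varepsilon_0(n),\dots,\varepsilon_{k-1}(n))$ is a bijection from $\{0,\dots,G_k-1\}$ onto $\mathcal A_k$, with inverse $\varepsilon\mapsto\langle\varepsilon\rangle$.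
\end{lemma}

\begin{proof}
Let $n<G_k$. As $G$ is increasing, all digits at positions $\ge k$ are $0$. For $h=k-1,\dots,0$ the greedy algorithm divides the current remainder, which is less than $G_{h+1}$, by $G_h$; the quotient is the digit $\varepsilon_h$ and the new remainder is less than $G_h$. As $G_{h+1}\le(b+1)G_h$, all digits are at most $b$. If the digits at $h,h-1,\dots,h-d+1$ were all $b$, the remainder before position $h$ would be at least $b(G_h+\dots+G_{h-d+1})=G_{h+1}$, which is impossible. So the digit string lies in $\mathcal A_k$. Since $n=\langle\varepsilon\rangle$ can be recovered from it, the map is injective. It remains to see that $|\mathcal A_k|=G_k$. For $k<d$ we have $|\mathcal A_k|=(b+1)^k=G_k$. For $k\ge d$ the decomposition \eqref{eq:topcut} gives $|\mathcal A_k|=b\sum_{i=1}^d|\mathcal A_{k-i}|$, which is the recurrence \eqref{eq:Grec}.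
\end{proof}

\subsection{Two recursions}

Let $|\zeta|=1$, and let $f(n)$ be a function of the digits $\varepsilon_0(n),\dots,\varepsilon_{r-1}(n)$ only, where $r\ge0$. Put
\[
S_k=\sum_{n<G_k}f(n)\zeta^n,\qquad P_m=\sum_{c=0}^{b-1}\zeta^{cG_m},\qquad Q_m=\sum_{c=0}^{b}\zeta^{cG_m}.
\]

\begin{lemma}\label{lem:rec}
\begin{enumerate}
\item[(a)] For $k\ge r+d$,
\[
S_k=\sum_{i=1}^dc_{k,i}S_{k-i},\qquad c_{k,i}=\zeta^{\,b(G_{k-1}+\dots+G_{k-i+1})}P_{k-i}.
\]
\item[(b)] For $k\ge r+d+1$,
\[
S_k=Q_{k-1}S_{k-1}-\zeta^{G_k}P_{k-d-1}S_{k-d-1}.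
\]
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:strings}, $S_k$ is the sum of $f\cdot\zeta^{\langle\varepsilon\rangle}$ over $\varepsilon\in\mathcal A_k$. For (a) use \eqref{eq:topcut}. Since $k-i\ge r$, the value of $f$ depends only on the part in $\mathcal A_{k-i}$. For fixed $i$, the top part contributes $\zeta^{b(G_{k-1}+\dots+G_{k-i+1})}\sum_{c<b}\zeta^{cG_{k-i}}=c_{k,i}$. For (b), the strings \eqref{eq:freetop} contribute $Q_{k-1}S_{k-1}$. The strings to be removed contribute $\zeta^{b(G_{k-1}+\dots+G_{k-d})}P_{k-d-1}S_{k-d-1}$, where we used $k-d-1\ge r$, and the exponent is $G_k$ by \eqref{eq:Grec}.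
\end{proof}

Recursion (a) has the smaller order and is the one to use for eigenvalue arguments. Recursion (b) has only two terms and gives exact formulas.

\subsection{Digits and intervals}

For $D\ge1$ and a word $w\in\mathcal A_D$ put $x_w=\sum_{h<D}w_h\beta^{-h-1}$. Order $\mathcal A_D$ lexicographically, comparing $w_0$ first. Let $y_w=x_{w^+}$, where $w^+$ is the successor of $w$, and $y_w=1$ if $w$ is the last word. We call $[x_w,y_w)$ the \emph{cylinder interval} of $w$.

\begin{lemma}\label{lem:cyl}
We have $0\le x_w<y_w\le1$, and for all $n\ge0$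
\[
(\varepsilon_0(n),\dots,\varepsilon_{D-1}(n))=w\iff\phi_\beta(n)\in[x_w,y_w).
\]
In particular $\varepsilon_0(n)=0$ if and only if $\phi_\beta(n)<1/\beta$.
\end{lemma}

\begin{proof}
We first show that $\sum_ha_h\beta^{-h-1}<1$ for every finitely supported sequence with digits in $\{0,\dots,b\}$ and without $d$ consecutive $b$'s. We use induction on the least $L\ge0$ with $a_h=0$ for all $h\ge L$; the case $L=0$ is clear. Let $L\ge1$ and let $i$ be the first index with $a_i<b$; then $i\le d-1$. The tail $(a_{i+1},a_{i+2},\dots)$ is a sequence of the same kind, and it vanishes from its index $\max(L-i-1,0)\le L-1$ on. By the induction hypothesis the terms with $h>i$ contribute less than $\beta^{-i-1}$. By \eqref{eq:beta} the whole sum is less than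
\[
b(\beta^{-1}+\dots+\beta^{-i})+(b-1)\beta^{-i-1}+\beta^{-i-1}\le b(\beta^{-1}+\dots+\beta^{-d})=1 .
\]

Let two such sequences $a,a'$ first differ at index $r$, with $a_r<a_r'$. The claim, applied to the tail of $a$ after $r$, shows $\sum_{h>r}a_h\beta^{-h-1}<\beta^{-r-1}$. Hence $\sum a_h\beta^{-h-1}<\sum a_h'\beta^{-h-1}$. So the values are ordered as the sequences are. Comparing $w$ with $w^+$, both continued by zeros, or using the claim for the last $w$, we get $x_w<y_w\le1$.

By Lemma~\ref{lem:strings} the digit sequence of $n$ is of the kind just considered. Let $v\in\mathcal A_D$ be its initial word. If $v=w$, then $x_w\le\phi_\beta(n)<y_w$. If $v>w$, then $\phi_\beta(n)\ge x_v\ge x_{w^+}=y_w$. If $v<w$, then $\phi_\beta(n)<x_w$. For the last statement take $D=1$ and $w=0$. The word $1$ is admissible since $(b,d)\ne(1,1)$, so $w^+=1$ and $[x_w,y_w)=[0,1/\beta)$.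
\end{proof}

\section{The counterexample}\label{sec:example}

For uniform distribution we need to know that powers of $\beta$ are irrational.

\begin{lemma}\label{lem:irr}
If $d\ge2$, then $\beta^k\notin\mathbb Q$ for all $k\ge1$.
\end{lemma}

\begin{proof}
Suppose $\beta^k\in\mathbb Q$. As $\beta$ is an algebraic integer, $\beta^k$ is an integer $M$. The conjugates of $\beta$ are roots of $x^k-M$, so they all have modulus $\beta$. They are also roots of $x^d-bx^{d-1}-\dots-b$. So a conjugate $x$ satisfies
\[
\beta^d=|b(x^{d-1}+\dots+x+1)|\le b(\beta^{d-1}+\dots+\beta+1)=\beta^d .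
\]
Equality in the triangle inequality forces all summands to have the same argument. Since $1$ and $x$ are among them (here $d\ge2$ is used), $x>0$ and thus $x=\beta$. So $\beta$ has no other conjugate; it is a rational integer, and it divides the constant term $b$ of its equation. But $\beta>b$, because \eqref{eq:beta} with $d\ge2$ gives $1>b\beta^{-1}$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
\emph{Uniform distribution.} We check the hypotheses of (K3). The $b_i$ are distinct primes. For $i\ge2$ the number $\beta_i$ is a root of $x^2-p_ix-p_i$, so it lies in $\mathbb Q(\sqrt{\Delta_i})$ with $\Delta_i=p_i(p_i+4)$. As $p_i$ is odd, it divides $\Delta_i$ exactly once, so $\Delta_i$ is not a square. Let $2\le i<j$. Since $p_j>p_i+4$, the prime $p_j$ divides neither $p_i$ nor $p_i+4$, and so it divides $\Delta_i\Delta_j$ exactly once. Hence $\Delta_i\Delta_j$ is not a square, and the two quadratic fields $\mathbb Q(\sqrt{\Delta_i})$ and $\mathbb Q(\sqrt{\Delta_j})$ intersect in $\mathbb Q$. If $\beta_i^k/\beta_j^l$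 were rational for different $i,j\ge2$ and some $k,l\ge1$, then $\beta_i^k$ would lie in both fields, hence in $\mathbb Q$, contradicting Lemma~\ref{lem:irr}. If one of the indices is $1$, then, since $\beta_1=2$, rationality of the quotient would again make a power of the other root rational. So (K3) applies.

\emph{The signed count.} Let $G$ be the base sequence of $(3,2)$, so $G=(1,4,15,57,216,\dots)$ and $G_k=3(G_{k-1}+G_{k-2})$ for $k\ge2$. Modulo $2$ it reads $1,0,1,1,0,1,\dots$ with period $3$; thus $G_k$ is even if and only if $k\equiv1\bmod3$. Let $B_k$ be as in \eqref{eq:Bk}. We apply Lemma~\ref{lem:rec}(b) with $\zeta=-1$, $r=1$ and $k=3j+1$, $j\ge1$; note that $k\ge4=r+d+1$. Here $G_{k-1}$ is odd, so $Q_{k-1}=1-1+1-1=0$. Both $G_k$ and $G_{k-3}$ are even, so $\zeta^{G_k}=1$ and $P_{k-3}=3$. Hence $B_{3j+1}=-3B_{3j-2}$. Since $B_1=1$ (only $n=0$ contributes),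
\[
B_{3j+1}=(-3)^j\qquad(j\ge0).
\]

\emph{Discrepancy.} Let $N=G_{3j+1}$ and $D=D_N^*(\Phi_{\boldsymbol\beta})$. By Lemma~\ref{lem:cyl}, $n$ is even if and only if $\phi_2(n)<\frac12$, and $\varepsilon_0(n)=0$ if and only if $\phi_\beta(n)<1/\beta$. As $(-1)^n=2\cdot\mathbf 1_{2\mid n}-1$,
\[
B_{3j+1}=2\,\#\{n<N:\phi_2(n)<\tfrac12,\ \phi_\beta(n)<\tfrac1\beta\}-\#\{n<N:\phi_\beta(n)<\tfrac1\beta\}.
\]
Both counts refer to boxes $[0,t_1)\times[0,t_2)\times[0,1)^{s-2}$. They differ from $\frac N{2\beta}$ and $\frac N\beta$, respectively, by at most $ND$ each, and the main terms cancel. So $3^j=|B_{3j+1}|\le3ND$, which is the first inequality.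

\emph{Size of $N$.} Since $\beta<3.8$, we have $G_0=1\le\frac4\beta$, and $G_1=4=\frac4\beta\,\beta$. By induction $G_k\le\frac4\beta\beta^k$ for all $k$, so $N\le4\beta^{3j}$ and $3^j=(\beta^{3j})^{\theta}\ge(N/4)^{\theta}$. Finally $\beta^2=3\beta+3$ gives $\beta^3=12\beta+9<55<81=3^4$, whence $\theta=\log3/\log\beta^3>\frac14$.

As $N^\theta$ outgrows every power of $\log N$ and every $N^{\varepsilon}$ with $\varepsilon<\theta$, the last statement of the theorem follows.
\end{proof}

\section{From root-of-unity sums to discrepancy}\label{sec:transfer}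

In the example the first coordinate served only to read off $n\bmod2$. In general, coordinate $i$ reads off $n$ modulo each prime divisor of $b_i$. This also shows why a common divisor of two of the $b_i$ prevents uniform distribution.

\begin{lemma}\label{lem:residue}
Let $\ell$ be a prime divisor of $b_i$. Then $n\equiv\sum_{h<d_i}\varepsilon^{(i)}_h(n)G^{(i)}_h\bmod\ell$ for all $n\ge0$. If $\ell$ divides both $b_i$ and $b_j$ with $i\ne j$, then $\Phi_{\boldsymbol\beta}$ is not u.d.\ modulo $1$.
\end{lemma}

\begin{proof}
By \eqref{eq:Grec}, $\ell\mid b_i\mid G^{(i)}_k$ for $k\ge d_i$; this gives the first statement. Now let $\ell$ divide $b_i$ and $b_j$. If the first $d_i$ digits of $n$ in system $i$ are $0$, then $n\equiv0\bmod\ell$. If the first $d_j$ digits of $n$ in system $j$ are $(1,0,\dots,0)$, then $n\equiv G^{(j)}_0=1\bmod\ell$. This word is admissible because $b_j\ge\ell\ge2$. By Lemma~\ref{lem:cyl} the two conditions together describe a box of positive measure, and it contains no point of the sequence.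
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $i\ne j$, let $\ell\mid b_i$ be prime and $\zeta^\ell=1\ne\zeta$. Let $I'$ be a cylinder interval of system $j$. Then
\[
\Bigl|\sum_{n<N,\ \phi_{\beta_j}(n)\in I'}\zeta^n\Bigr|\le C\bigl(N\,D_N^*(\Phi_{\boldsymbol\beta})+1\bigr)
\]
with $C$ independent of $N$.
\end{lemma}

\begin{proof}
Let $I_w$ be the cylinder intervals of system $i$ for the words $w$ of length $d_i$, let $W$ be their number, and put $v_w=\sum_{h<d_i}w_hG^{(i)}_h$. By Lemmas~\ref{lem:residue} and~\ref{lem:cyl}, $\zeta^n=\zeta^{v_w}$ whenever $\phi_{\beta_i}(n)\in I_w$. So the sum in question is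
\[
\sum_w\zeta^{v_w}\,\#\{n<N:\phi_{\beta_i}(n)\in I_w,\ \phi_{\beta_j}(n)\in I'\}.
\]
The indicator function of $[x,y)\times[x',y')$ is a combination with coefficients $\pm1$ of those of $[0,y)\times[0,y')$, $[0,x)\times[0,y')$, $[0,y)\times[0,x')$ and $[0,x)\times[0,x')$. With $D=D_N^*(\Phi_{\boldsymbol\beta})$ and $T=\sum_w\zeta^{v_w}\lambda_1(I_w)$ the sum therefore differs from $N\lambda_1(I')T$ by at most $4W\,ND$. Dropping the condition on $\phi_{\beta_j}$ we see in the same way that $\sum_{n<N}\zeta^n$ differs from $NT$ by at most $2W\,ND$. But this is a geometric sum of modulus at most $2/|1-\zeta|$, so $N|T|\le2W\,ND+2/|1-\zeta|$. As $\lambda_1(I')\le1$, the sum in question has modulus at most $6W\,ND+2/|1-\zeta|$.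
\end{proof}

Thus, up to constants, every lower bound for a sum of $\zeta^n$ over $n<N$ with prescribed lowest digits in system $j$ is a lower bound for $ND_N^*+1$. The rest of the paper concerns such sums.

\section{Loss of a power: proof of Theorem~\ref{thm:power}}\label{sec:power}

\subsection{The example again}

The exact formula of Section~\ref{sec:example} depended on the vanishing of $Q_{k-1}$, which is an accident of the parameters. The following view of the same example does not depend on it. For $(3,2)$ and $\zeta=-1$ we have $P_m=3$ if $m\equiv1\bmod3$ and $P_m=1$ otherwise. If $f$ depends on $\varepsilon_0$ only, Lemma~\ref{lem:rec}(a) reads, for $j\ge0$,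
\[
S_{3j+3}=S_{3j+2}-3S_{3j+1},\quad S_{3j+4}=S_{3j+3}-S_{3j+2},\quad S_{3j+5}=3S_{3j+4}+S_{3j+3}.
\]
One period of this recurrence is the linear map
\[
\begin{pmatrix}S_{3j+5}\\S_{3j+4}\end{pmatrix}=M\begin{pmatrix}S_{3j+2}\\S_{3j+1}\end{pmatrix},\qquad
M=\begin{pmatrix}3&1\\1&0\end{pmatrix}\begin{pmatrix}1&-1\\1&0\end{pmatrix}\begin{pmatrix}1&-3\\1&0\end{pmatrix}=\begin{pmatrix}1&-12\\0&-3\end{pmatrix}.
\]
For $f\equiv1$ the vector $(S_2,S_1)=(1,0)$ is fixed by $M$: plain alternating sums are bounded. But $|\det M|=P_0P_1P_2=3$, so the other eigenvalue has modulus $3$. With $f$ the indicator of $\varepsilon_0=0$ the initial vector is $(S_2,S_1)=(4,1)$, which is not a multiple of $(1,0)$, and the growth becomes visible. The general proof has the same three parts: the determinant, the eigenvalue $1$, and a supply of initial vectors.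

\subsection{Periodicity and zeros}

Let the assumptions of Theorem~\ref{thm:power} hold. By Lemma~\ref{lem:residue}, uniform distribution implies $\gcd(b_i,b_j)=1$, so $\ell\nmid b_j$. From now on we write $b,d,\beta,G$ for the data of system $j$; thus $b,d\ge2$.

Since $b$ is invertible modulo $\ell$, the recurrence \eqref{eq:Grec} modulo $\ell$ can be run backwards: it acts on vectors of $d$ consecutive terms as a bijection of a finite set. So $G$ modulo $\ell$ is purely periodic from index $0$ on, with period $p$. Extend it $p$-periodically to all indices $k\in\mathbb Z$; then \eqref{eq:Grec} holds modulo $\ell$ for all $k\in\mathbb Z$. For $1\le i\le d$ compare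
\[
G_{d-i}\equiv b(G_{d-i-1}+\dots+G_0)+b(G_{-1}+\dots+G_{-i})\quad\text{and}\quad G_{d-i}=b(G_{d-i-1}+\dots+G_0)+1 ;
\]
the second is \eqref{eq:Gstart}, which for $i=d$ reads $G_0=1$. We obtain $b(G_{-1}+\dots+G_{-i})\equiv1$ for $1\le i\le d$. Hence
\[
G_{-1}\equiv b^{-1}\not\equiv0,\qquad G_{-2}\equiv\dots\equiv G_{-d}\equiv0\pmod\ell .
\]
If $p\le d-1$, then $-1-p$ would be among $-2,\dots,-d$ and $G_{-1}\equiv G_{-1-p}\equiv0$, a contradiction. So $p\ge d$; the $d-1$ indices $-2,\dots,-d$ are then distinct modulo $p$, and $z\ge d-1$.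

\subsection{The monodromy matrix}\label{sub:mono}

Let $\zeta$ be a primitive $\ell$-th root of unity. The coefficients $c_{k,i}$ of Lemma~\ref{lem:rec} depend only on $G$ modulo $\ell$, so $c_{k+p,i}=c_{k,i}$ for $k\ge d$. Let $C_k$ be the companion matrix with first row $(c_{k,1},\dots,c_{k,d})$, with ones below the diagonal and with zeros elsewhere. Whenever the recursion (a) holds at $k$,
\[
(S_k,\dots,S_{k-d+1})^T=C_k\,(S_{k-1},\dots,S_{k-d})^T .
\]
Below, $f$ will depend on the $d-1$ lowest digits, so that the recursion holds for $k\ge2d-1$. We therefore put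
\[
M=M_\zeta=C_{2d-2+p}\cdots C_{2d}\,C_{2d-1},
\]
which carries $(S_{2d-2},\dots,S_{d-1})^T$ to the same vector with all indices increased by $p$. As $|\det C_k|=|c_{k,d}|=|P_{k-d}|$, periodicity gives $|\det M|=\prod_{k=0}^{p-1}|P_k|$.

For $f\equiv1$ we have $S_k=g_k:=(\zeta^{G_k}-1)/(\zeta-1)$, which is $p$-periodic and satisfies the recursion for $k\ge d$. Thus $M$ fixes the vector $(g_{2d-2},\dots,g_{d-1})^T$. This vector is not zero: otherwise the recursion would give $g_k=0$ for all $k\ge d-1$, but $g_{mp}=g_0=1$ for all $m\ge0$. So $1$ is an eigenvalue of $M$. The product of the remaining $d-1$ eigenvalues has modulus $\prod_{k<p}|P_k|$, and so the spectral radius $\rho$ of $M$ satisfies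
\begin{equation}\label{eq:rho}
\rho^{\,d-1}\ge\prod_{k=0}^{p-1}|P_k| .
\end{equation}

\subsection{The choice of $\zeta$}

If $\ell\mid G_k$, then $P_k=b$. Otherwise $P_k=(\zeta^{bG_k}-1)/(\zeta^{G_k}-1)$, which for a single $\zeta$ may be smaller than $1$ in modulus; for instance $|1+e^{4\pi i/5}|=2\cos\frac{2\pi}5<1$ when $b=2$, $\ell=5$. In the geometric mean over $\zeta$ nothing is lost: for each $a$ prime to $\ell$ the product of $|\zeta^a-1|$ over all primitive $\ell$-th roots of unity is $\ell$, and both $bG_k$ and $G_k$ are prime to $\ell$ here, so the product of $|P_k|$ over $\zeta$ is $\ell/\ell=1$. Therefore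
\[
\prod_\zeta\ \prod_{k=0}^{p-1}|P_k|=b^{\,z(\ell-1)} ,
\]
and at least one of the $\ell-1$ roots $\zeta$ satisfies $\prod_{k<p}|P_k|\ge b^z$. We fix this $\zeta$. By \eqref{eq:rho} and $z\ge d-1$,
\begin{equation}\label{eq:rho2}
\rho\ge b^{\,z/(d-1)}\ge b\ge2 .
\end{equation}

\subsection{Initial vectors}

A large eigenvalue is of use only if some digit condition $f$ has an initial vector with a component in its direction. We do not know that direction, so we produce $d$ digit conditions whose initial vectors span $\mathbb C^d$. The idea is to start from words of length $d-1$ ending in a block of $b$'s of varying length. Such words differ in when they first feel the prohibition of $d$ consecutive $b$'s.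

For $0\le e\le d-1$ let $w_e=(0,\dots,0,b,\dots,b)\in\mathcal A_{d-1}$, with $d-1-e$ zeros followed by $e$ entries $b$. Let $f_e$ be the indicator of $(\varepsilon_0,\dots,\varepsilon_{d-2})=w_e$, and $\omega_e=\langle w_e\rangle$. For $0\le t\le d-1$ let
\[
a^{(e)}_t=\sum_{n<G_{d-1+t}}f_e(n)\zeta^n .
\]
By Lemma~\ref{lem:strings} this is a sum over the admissible strings $(w_e,u)$ with $u\in\{0,\dots,b\}^t$. As $t<d$, the string $u$ alone cannot contain $d$ consecutive $b$'s. So $(w_e,u)$ is inadmissible exactly if the final block of $e$ entries $b$ in $w_e$ is prolonged to length at least $d$, that is, if $u$ begins with $d-e$ entries $b$. Hence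
\[
\zeta^{-\omega_e}a^{(e)}_t=F_t-R^{(e)}_t ,
\]
where $F_t$ is the sum of $\zeta^{\sum_hu_hG_{d-1+h}}$ over all $u\in\{0,\dots,b\}^t$ and $R^{(e)}_t$ is the same sum over the $u$ that begin with $d-e$ entries $b$. We have $F_0=1$ and $R^{(0)}=0$. For $e\ge1$ we have $R^{(e)}_t=0$ if $t<d-e$, and $|R^{(e)}_{d-e}|=1$, because only $u=(b,\dots,b)$ contributes. Since $\omega_0=0$, we have $a^{(0)}=F$, and $a^{(0)}-\zeta^{-\omega_e}a^{(e)}=R^{(e)}$. So the span of $a^{(0)},\dots,a^{(d-1)}$ contains the $d$ vectors
\[
a^{(0)},\ R^{(d-1)},\ R^{(d-2)},\ \dots,\ R^{(1)},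
\]
whose first nonzero entries stand at $t=0,1,2,\dots,d-1$, respectively. These are linearly independent, and $a^{(0)},\dots,a^{(d-1)}$ span $\mathbb C^d$.

\subsection{Growth}

Let $\mu$ be an eigenvalue of $M$ with $|\mu|=\rho$, and let $v\ne0$ be a row vector with $vM=\mu v$. Choose $e$ with $v\cdot(a^{(e)}_{d-1},\dots,a^{(e)}_0)^T\ne0$ and put $S_k=\sum_{n<G_k}f_e(n)\zeta^n$. Since $S_{d-1+t}=a^{(e)}_t$ for $0\le t\le d-1$,
\[
v\cdot(S_{2d-2+mp},\dots,S_{d-1+mp})^T=\mu^m\,v\cdot(a^{(e)}_{d-1},\dots,a^{(e)}_0)^T\qquad(m\ge0).
\]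
So there is $c_1>0$ such that for each $m$ some $k$ with $d-1+mp\le k\le2d-2+mp$ has $|S_k|\ge c_1\rho^m$. Let $N=G_k$. Then $N\le C_2\beta^{pm}$ with a constant $C_2$, and by \eqref{eq:rho2}
\[
|S_k|\ge c_1\left(\frac N{C_2}\right)^{\log\rho/(p\log\beta)}\ge c_3N^{\eta},\qquad c_3>0 .
\]
By Lemma~\ref{lem:cyl}, $S_k$ is the sum in Lemma~\ref{lem:transfer} for the cylinder interval $I'$ of $w_e$. Hence $ND_N^*(\Phi_{\boldsymbol\beta})\ge c_3N^\eta/C-1$, which is at least $cN^\eta$ for a suitable $c>0$ and all large $m$. As $k\to\infty$ with $m$, this gives infinitely many $N$ and proves Theorem~\ref{thm:power}.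

\begin{remark}
For the planar sequence of Theorem~\ref{thm:example} we have $\ell=2$, $p=3$, $z=1$, and $\eta$ is the exponent $\theta$ found there. The hypotheses enter as follows. The condition $b_i\ge2$ provides $\ell$. If $d_j$ were $1$, then $M$ would be a $1\times1$ matrix with eigenvalue $1$, and there would be no second eigenvalue. If $b_j$ were $1$, then $P_k=1$ for all $k$ and $|\det M|=1$, so the determinant would give no growth.
\end{remark}

\subsection{Proof of Corollary~\ref{cor}}

\begin{proof}[Proof of Corollary~\ref{cor}]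
(a) The implication (iii)$\Rightarrow$(i) is (K2), and (i)$\Rightarrow$(ii) is clear. Assume (ii). Then $D_N^*\to0$, so the sequence is u.d., and by Lemma~\ref{lem:residue} the $b_i$ are pairwise coprime. If some $d_j\ge2$, then Theorem~\ref{thm:power}, applied with this $j$ and any $i\ne j$, contradicts (ii) for $0<\varepsilon<\eta$. So all $d_j=1$, which is (iii).

(b) If $\gcd(q,b)>1$, the sequence is not u.d.\ by Lemma~\ref{lem:residue}. If $\gcd(q,b)=1$, then by Lemma~\ref{lem:irr} no quotient of powers of $q$ and $\beta$ with positive exponents is rational, and (K3) gives uniform distribution. Let $b\ge2$. In the u.d.\ case Theorem~\ref{thm:power}, applied with $b_i=q$, shows that the sequence is not low-discrepancy. In the other case $D_N^*$ does not even tend to $0$.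
\end{proof}

\section{Multinacci bases: proof of Theorem~\ref{thm:multinacci}}\label{sec:multinacci}

For $b=1$ the determinant gives nothing, but the sums can still grow polynomially in $k$, that is, like a power of $\log N$. Recursion (b) of Lemma~\ref{lem:rec} makes this explicit if $\zeta$ is a $(b+1)$-st root of unity. We state the formula for all $b$, since the computation is the same.

\begin{proposition}\label{prop:exact}
Let $b\ge1$, $d\ge2$, $\zeta^{b+1}=1\ne\zeta$ and $S_k=\sum_{n<G_k,\ \varepsilon_0(n)=0}\zeta^n$. For $1\le\rho\le d-1$ and $j\ge0$,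
\[
S_{(d+1)j+\rho}=(-b)^j(b+1)^{\rho-1}\binom{j+\rho-1}{\rho-1}.
\]
\end{proposition}

\begin{proof}
By \eqref{eq:Gfacts}, modulo $b+1$ we have $G_0=1$, $G_k\equiv0$ for $1\le k\le d-1$, $G_d\equiv-1$, and $G_k\equiv-bG_{k-d-1}\equiv G_{k-d-1}$ for $k\ge d+1$. So $G$ has the period $d+1$ modulo $b+1$.

Let $j=0$. The $(b+1)^{\rho-1}$ strings of length $\rho\le d-1$ with $\varepsilon_0=0$ are all admissible, and they represent multiples of $b+1$. Hence $S_\rho=(b+1)^{\rho-1}$, as claimed.

Let $j\ge1$ and $k=(d+1)j+\rho$. Then $k\ge d+2$, and Lemma~\ref{lem:rec}(b) applies with $r=1$. Since $G_k\equiv G_{k-d-1}\equiv0\bmod(b+1)$, we have $\zeta^{G_k}=1$ and $P_{k-d-1}=b$. If $\rho=1$, then $G_{k-1}\equiv1$ and $Q_{k-1}=\sum_{c=0}^b\zeta^c=0$. If $\rho\ge2$, then $G_{k-1}\equiv0$ and $Q_{k-1}=b+1$. So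
\begin{align*}
S_{(d+1)j+1}&=-b\,S_{(d+1)(j-1)+1},\\
S_{(d+1)j+\rho}&=(b+1)\,S_{(d+1)j+\rho-1}-b\,S_{(d+1)(j-1)+\rho}\qquad(2\le\rho\le d-1).
\end{align*}
The first line gives the formula for $\rho=1$. For $\rho\ge2$ we use induction on $\rho$ and, for fixed $\rho$, on $j$: inserting the formula on the right-hand side of the second line gives $(-b)^j(b+1)^{\rho-1}$ times
\[
\binom{j+\rho-2}{\rho-2}+\binom{j+\rho-2}{\rho-1}=\binom{j+\rho-1}{\rho-1}. \qedhere
\]
\end{proof}

For $b=3$, $d=2$, $\zeta=-1$ this is the formula $B_{3j+1}=(-3)^j$ of Section~\ref{sec:example}. For $b=1$ and $\zeta=-1$ the sum $S_{(d+1)j+\rho}$ is $(-1)^j$ times a polynomial in $j$ of degree $\rho-1$, so its order can reach $j^{d-2}$. One more factor of order $\log N$ comes from superposing many scales with equal signs.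

\begin{proof}[Proof of Theorem~\ref{thm:multinacci}]
Let $G$, $\beta$ and the digits $\varepsilon_h$ be those of system $j$, so $b=1$, and let $\zeta=-1$. Put $k_m=(d+1)m+d-1$. By Proposition~\ref{prop:exact} with $\rho=d-1$,
\[
S_{k_m}=(-1)^m\,2^{d-2}\binom{m+d-2}{d-2},
\]
and $G_{k_m}$ is even by the congruences in its proof. To obtain equal signs we use even $m$ only. For integers $J\ge4$ let
\[
N=\sum_{0\le m\le J,\ m\text{ even}}G_{k_m},\qquad\sigma_m=\sum_{m<m'\le J,\ m'\text{ even}}G_{k_{m'}} .
\]
Then $[0,N)$ is the disjoint union of the intervals $\sigma_m+[0,G_{k_m})$ over the even $m$ with $0\le m\le J$. Let $0\le\nu<G_{k_m}$. Take the digit string of $\nu$, which occupies the positions below $k_m$, and add entries $1$ at the positions $k_{m'}$ with $m<m'\le J$, $m'$ even. The new entries $1$ are isolated, and position $k_m$ carries $0$; since $d\ge2$, the resulting string is admissible. By Lemma~\ref{lem:strings} it is the expansion of $\sigma_m+\nu$. In particular $\varepsilon_0(\sigma_m+\nu)=\varepsilon_0(\nu)$, because $k_m\ge d-1\ge1$. As $\sigma_m$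 is even, the interval $\sigma_m+[0,G_{k_m})$ contributes $S_{k_m}$, and
\[
\sum_{n<N,\ \varepsilon_0(n)=0}(-1)^n=\sum_{0\le m\le J,\ m\text{ even}}2^{d-2}\binom{m+d-2}{d-2}\ge c_1J^{d-1}
\]
with some $c_1>0$. For the last inequality note that $\binom{m+d-2}{d-2}\ge m^{d-2}/(d-2)!$ and that at least $\lfloor J/4\rfloor\ge J/8$ even integers lie in $[J/2,J]$.

The number $N$ itself is represented by an admissible string of length at most $k_J+1$, namely by $1$'s at the positions $k_m$, $m\le J$ even. So $N<G_{k_J+1}\le C\beta^{(d+1)J+d}$, and $\log N\le c_2J$ for large $J$. By Lemma~\ref{lem:cyl}, the condition $\varepsilon_0(n)=0$ means $\phi_{\beta_j}(n)\in I'=[0,1/\beta_j)$, a cylinder interval. Lemma~\ref{lem:transfer} with $\ell=2\mid b_i$ and $\zeta=-1$ gives $ND_N^*(\Phi_{\boldsymbol\beta})\ge c(\log N)^{d-1}$ with some $c>0$ for all large $J$, hence for infinitely many $N$.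

If $d\ge s+2$, then $d-1>s$ and $ND_N^*\ll(\log N)^s$ fails. For the last statement, $(\phi_2,\phi_\beta)$ with $b=1$ is u.d.\ by Corollary~\ref{cor}(b), and $s+2=4$.
\end{proof}

\section{What the theorems cover}

Theorem~\ref{thm:example} answers the question in the negative for every $s\ge2$. By Corollary~\ref{cor}(a), among the tuples with $s\ge2$ and all $b_i\ge2$ low discrepancy occurs only for classical Halton sequences. The u.d.\ tuples with $s\ge2$ outside the scope of Theorem~\ref{thm:power} are those for which every coordinate with $d_j\ge2$ has $b_j=1$, or exactly one coordinate has $b_j\ge2$. We do not classify them beyond the classical Halton sequences and the cases treated by Theorem~\ref{thm:multinacci}. For instance, whether $(\phi_q,\phi_\varphi)$ is low-discrepancy is not decided here.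

\begin{thebibliography}{9}
\bibitem{VdCH} \emph{The Discrepancy Of Generalized Van-Der-Corput-Halton Sequences}, \texttt{http://dmg.tuwien.ac.at/drmota/vdchalton.pdf}.
\end{thebibliography}
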